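
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The Crouzeix--Raviart error is not uniformly controlled by the Raviart--Thomas error on shape-regular meshes}


\begin{abstract}
For the Poisson problem on a polygonal domain, the gradient error of the lowest-order Raviart--Thomas method is bounded, up to data oscillation, by the gradient error of the Crouzeix--Raviart method, with a constant that depends only on the shape regularity of the mesh. We show that the converse bound fails on \emph{every} bounded polygonal domain if the prescribed lower bound for the angles is small enough, even when the constant may depend on the domain, and even for one fixed smooth right-hand side along a sequence of graded shape-regular meshes with arbitrarily small mesh-size. The reason is that the Raviart--Thomas space contains the radial field $x-x_0$. Where the solution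 is $\frac12|x-x_0|^2$, the Raviart--Thomas interpolation is exact, so that a coarse island in this region does not spoil the global Raviart--Thomas error, while every piecewise constant gradient has an error of the order of the mesh-size there. We complement this with two positive results on Lipschitz polygons. The converse bound holds with a constant proportional to $h_{\max}/h_{\min}$, and this linear growth is sharp; and it holds uniformly if the squared mesh-size is comparable to a Muckenhoupt $A_2$ weight, which covers certain meshes graded toward finitely many points.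
\end{abstract}

\section{The question and the answer}

\subsection{Two discretizations of one gradient}

A \emph{regular triangulation} of a bounded domain $\Omega\subset\mathbb R^2$ is a finite set $\mathcal T$ of closed triangles whose union is $\overline\Omega$, whose interiors lie in $\Omega$, which resolve $\partial\Omega$ as a union of edges, and which are such that two distinct triangles share exactly an edge, exactly a vertex, or nothing. An edge is a \emph{boundary edge} if it is contained in $\partial\Omega$, and an \emph{interior edge} otherwise. A \emph{bounded polygonal domain} is a bounded domain that has a regular triangulation. For $\theta_0>0$ we call $\mathcal T$ \emph{$\theta_0$-shape-regular} if all interior angles of its triangles are at least $\theta_0$. We write $h_T=\operatorname{diam}(T)$, $h_{\mathcal T}$ for the function with $h_{\mathcal T}|_T=h_T$, $h_{\max}$ and $h_{\min}$ for its maximum and minimum, $\operatorname{mid}(T)$ for the centroid of $T$, $\Pi_0$ for the $L^2$ projection onto the $\mathcal T$-piecewise constants $P_0(\mathcal T)$,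 and $\|\cdot\|=\|\cdot\|_{L^2(\Omega)}$. Piecewise derivatives carry the index NC.

Given $f\in L^2(\Omega)$, let $u\in H^1_0(\Omega)$ be the weak solution of
\[
-\Delta u=f\ \text{ in }\Omega,\qquad u=0\ \text{ on }\partial\Omega,
\qquad\text{and put}\qquad p:=\nabla u .
\]
The oscillation of the data is $\operatorname{osc}(f,\mathcal T):=\|h_{\mathcal T}(f-\Pi_0f)\|$.

The \emph{Crouzeix--Raviart} method uses the space $CR^1_0(\mathcal T)$ of piecewise affine functions that are continuous at the midpoints of interior edges and vanish at the midpoints of boundary edges. Its solution $u_{\rm CR}\in CR^1_0(\mathcal T)$ satisfies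
\begin{equation}\label{eq:CR}
\int_\Omega\nabla_{\rm NC}u_{\rm CR}\cdot\nabla_{\rm NC}v\,dx=\int_\Omega fv\,dx\qquad\text{for all }v\in CR^1_0(\mathcal T).
\end{equation}
The \emph{Raviart--Thomas} method uses
\[
RT_0(\mathcal T):=\{q\in H(\operatorname{div},\Omega):\ q|_T(x)=a_T+b_Tx,\ a_T\in\mathbb R^2,\ b_T\in\mathbb R\ \text{ for all }T\in\mathcal T\}.
\]
Its solution $(p_{\rm RT},u_{\rm RT})\in RT_0(\mathcal T)\times P_0(\mathcal T)$ satisfies
\begin{align}
\int_\Omega p_{\rm RT}\cdot q\,dx+\int_\Omega u_{\rm RT}\operatorname{div}q\,dx&=0\qquad\text{for all }q\in RT_0(\mathcal T),\label{eq:RT1}\\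
\int_\Omega v\operatorname{div}p_{\rm RT}\,dx+\int_\Omega fv\,dx&=0\qquad\text{for all }v\in P_0(\mathcal T).\label{eq:RT2}
\end{align}
Both discrete problems are uniquely solvable. Since $\operatorname{div}p_{\rm RT}$ is piecewise constant, \eqref{eq:RT2} says
\begin{equation}\label{eq:divRT}
\operatorname{div}p_{\rm RT}=-\Pi_0f .
\end{equation}

Thus the same gradient $p$ is approximated by a piecewise constant field $\nabla_{\rm NC}u_{\rm CR}$ and by a field of the form $a_T+b_Tx$ on each $T$. It is natural to compare the two errors on the same mesh. The following is known, see \cite{comparison}.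
\begin{enumerate}
\item Up to a constant and oscillation, the Raviart--Thomas method is at least as good: $\|p-p_{\rm RT}\|\le C_1\big(\|\nabla_{\rm NC}(u-u_{\rm CR})\|+\operatorname{osc}(f,\mathcal T)\big)$ for all $\Omega$, all $\theta_0$-shape-regular $\mathcal T$ and all $f\in L^2(\Omega)$, with $C_1$ depending only on $\theta_0$.
\item On each single mesh, $\|\nabla_{\rm NC}(u-u_{\rm CR})\|\le C(\mathcal T)\big(\|p-p_{\rm RT}\|+\operatorname{osc}(f,\mathcal T)\big)$ for all $f\in L^2(\Omega)$, with a constant $C(\mathcal T)$ that may depend on this mesh.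
\item A sequence of domains with corresponding meshes shows that $\|\nabla_{\rm NC}(u-u_{\rm CR})\|\le C\|p-p_{\rm RT}\|$, with $C$ depending only on the shape regularity, is false in general.
\end{enumerate}
The question posed in \cite{comparison} is what happens on a \emph{fixed} domain independently of the mesh-size: is there, for every bounded polygonal domain $\Omega$ and every $\theta_0>0$, a constant $C=C(\Omega,\theta_0)$ with
\begin{equation}\label{eq:question}
\|\nabla_{\rm NC}(u-u_{\rm CR})\|\le C\big(\|p-p_{\rm RT}\|+\operatorname{osc}(f,\mathcal T)\big)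
\end{equation}
for all $f\in L^2(\Omega)$ and all $\theta_0$-shape-regular triangulations $\mathcal T$ of $\Omega$?

\subsection{What one should expect}\label{sec:expect}

\paragraph{One dimension.} The analog of \eqref{eq:question} on the interval $(0,1)$ is false on every mesh. There the Raviart--Thomas space consists of all continuous piecewise affine functions, and \eqref{eq:RT1} with $q=1$ together with \eqref{eq:divRT} gives $p_{\rm RT}'=-\Pi_0f$ and $\int_0^1p_{\rm RT}=0$. The exact flux satisfies $p'=-f$ and $\int_0^1p=u(1)-u(0)=0$. For $f=1$ we have $\Pi_0f=f$, hence $p_{\rm RT}=p$: the right-hand side of \eqref{eq:question} vanishes. The Crouzeix--Raviart derivative, however, is constant on each cell $I$, and the best constant approximation of a function with slope $-1$ has squared error $|I|^3/12$ on $I$. So the left-hand side is positive.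

\paragraph{Rigidity in two dimensions.} This cannot happen in the plane. Suppose that the right-hand side of \eqref{eq:question} is zero. Then $p=p_{\rm RT}$ is a gradient in $RT_0(\mathcal T)$, so its normal and tangential components are continuous across every interior edge. Differentiating $a_T+b_Tx$ along the edge shows that $b_T$ is the same on both sides, and then so is $a_T$. Hence $p=a+bx$ on all of $\Omega$ and $u$ is $\frac b2|x|^2+a\cdot x$ plus a constant. Along a side of $\Omega$ the second tangential derivative of $u$ is $b$, while $u=0$ there, so $b=0$; then $a\cdot\tau=0$ on two nonparallel sides gives $a=0$. Thus $u=0$, hence $f=0$, and the left-hand side of \eqref{eq:question} vanishes too. This rigidity suggests a positive answer, and on quasi-uniform meshes of Lipschitz polygons the answer is indeed positive (Theorem~\ref{thm:B}).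

\paragraph{The loophole.} The rigidity is a statement about the whole domain: the exact field $x-x_0$ must be carried from cell to cell up to the boundary. On a part of $\Omega$ it is harmless. Let $u\in C_c^\infty(\Omega)$ coincide with $\frac12|x-x_0|^2$ on some set $B$, so that $p=x-x_0$ there. Suppose that the cells have size $h$ on a fixed part of $B$, that all cells not contained in $B$ have size $\varepsilon\ll h$, and that the remaining cells in $B$ have any size. Then
\begin{itemize}
\item the Crouzeix--Raviart error is at least of order $h$, because a piecewise constant approximates $x-x_0$ to order $h$ only;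
\item the Raviart--Thomas error is at most of order $\varepsilon$, because it is bounded by the interpolation error, and this vanishes on all cells in $B$, since $x-x_0$ has the form $a_T+b_Tx$;
\item the oscillation is at most of order $\varepsilon^2$, because $f=-2$ on $B$.
\end{itemize}
The ratio is at least of order $h/\varepsilon$. It remains to pass from size $h$ to size $\varepsilon$ inside $B$ with a shape-regular mesh. Each halving of the mesh-size costs one layer of cells, and the widths $h,\frac h2,\frac h4,\dots$ of these layers add up to at most $2h$. So there is room for arbitrarily many halvings, and \eqref{eq:question} fails. Note that the Hessian of $u$ on $B$ must be a multiple of the identity: for any other quadratic $u$ the gradient is not of the form $a_T+b_Tx$.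

\subsection{Results}

\begin{theorem}[Negative answer]\label{thm:A}
For every bounded polygonal domain $\Omega$ there are $\theta_*>0$, $c_A>0$, $\kappa,C<\infty$, $k_0\in\mathbb N$, one function $f\in C_c^\infty(\Omega)$, and $\theta_*$-shape-regular triangulations $\mathcal T_{k,m}$ of $\Omega$ $(k\ge k_0$, $m\ge1)$ with $h_{\max}\le C2^{-k}$, $h_{\max}/h_{\min}\le\kappa2^m$, and
\[
\|\nabla_{\rm NC}(u-u_{\rm CR})\|\ \ge\ c_A\,2^m\big(\|\nabla u-p_{\rm RT}\|+\operatorname{osc}(f,\mathcal T_{k,m})\big),\qquad\|\nabla_{\rm NC}(u-u_{\rm CR})\|>0 .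
\]
\end{theorem}

Letting $m\to\infty$ for a fixed $k\ge k_0$, which may be as large as one likes, we see that the answer to the question is no.

\begin{corollary}\label{cor:no}
On every bounded polygonal domain $\Omega$ and for every $0<\theta_0\le\theta_*(\Omega)$, no constant $C(\Omega,\theta_0)$ with \eqref{eq:question} exists. For every $\delta>0$ this remains true if only the one function $f$ of Theorem~\ref{thm:A} and only meshes with $h_{\max}\le\delta$ are admitted.
\end{corollary}

The two remaining theorems say what is true. A \emph{Lipschitz polygon} is a bounded polygonal domain with Lipschitz boundary; its corners have interior angles $\omega_j\in(0,2\pi)\setminus\{\pi\}$.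

\begin{theorem}\label{thm:B}
Let $\Omega$ be a bounded Lipschitz polygon with corner angles $\omega_j$ and $s(\Omega):=\min_j|\sin\omega_j|$. Then for all $\theta_0$-shape-regular $\mathcal T$ and all $f\in L^2(\Omega)$,
\[
\|\nabla_{\rm NC}(u-u_{\rm CR})\|\le\frac{C(\theta_0)}{s(\Omega)}\,\frac{h_{\max}}{h_{\min}}\,\|\nabla u-p_{\rm RT}\|+\frac1\pi\operatorname{osc}(f,\mathcal T).
\]
\end{theorem}

\begin{corollary}[Sharp growth]\label{cor:sharp}
Let $\Omega$ be a bounded Lipschitz polygon, let $\theta_*,c_A,\kappa$ be as in Theorem~\ref{thm:A}, and let $0<\theta_0\le\theta_*$. Let $C^*(\sigma)$ be the best constant in \eqref{eq:question} over all $f\in L^2(\Omega)$ and all $\theta_0$-shape-regular triangulations of $\Omega$ with $h_{\max}/h_{\min}\le\sigma$. Then $\frac{c_A}{2\kappa}\,\sigma\le C^*(\sigma)\le C(\Omega,\theta_0)\,\sigma$ for all $\sigma\ge2\kappa$.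
\end{corollary}

\begin{proof}
The upper bound is Theorem~\ref{thm:B}, since $\sigma\ge1$. For the lower bound apply Theorem~\ref{thm:A} with $m=\lfloor\log_2(\sigma/\kappa)\rfloor\ge1$. Then $\kappa2^m\le\sigma$ and $2^m\ge\sigma/(2\kappa)$.
\end{proof}

A positive locally integrable function $w$ on $\mathbb R^2$ is an $A_2$ weight if
\[
[w]_{A_2}:=\sup_B\,\langle w\rangle_B\,\langle w^{-1}\rangle_B<\infty,
\]
where $B$ runs through all balls and $\langle\cdot\rangle_B$ is the mean over $B$. Clearly $[w^{-1}]_{A_2}=[w]_{A_2}$.

\begin{theorem}\label{thm:C}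
Let $\Omega$ be a bounded Lipschitz polygon, let $\mathcal T$ be a $\theta_0$-shape-regular triangulation of $\Omega$, and let $w\in A_2(\mathbb R^2)$ satisfy $\Lambda^{-1}w\le h_{\mathcal T}^2\le\Lambda w$ a.e.\ in $\Omega$. Then \eqref{eq:question} holds for all $f\in L^2(\Omega)$ with a constant that depends only on $\Omega,\theta_0,\Lambda,[w]_{A_2}$. This covers meshes with $h_{\mathcal T}\approx h_0\min_j\max(|x-z_j|,\delta_j)^{\mu_j}$ for finitely many points $z_j$ and exponents $0\le\mu_j<1$, uniformly in $h_0,\delta_j>0$ as long as the constants in $\approx$ are fixed.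
\end{theorem}

The proof of Theorem~\ref{thm:C} relies on a theorem of Diening, R\r u\v zi\v cka and Schumacher \cite{DRS} on the divergence equation in weighted spaces, quoted in Section~\ref{sec:C}; Theorems~\ref{thm:A} and~\ref{thm:B} do not use it. Theorem~\ref{thm:A} is proved in Sections~\ref{sec:facts}--\ref{sec:A}, Theorem~\ref{thm:B} in Sections~\ref{sec:reduction} and~\ref{sec:B}, and Theorem~\ref{thm:C} in Sections~\ref{sec:reduction} and~\ref{sec:C}.

\section{Two facts about the two methods}\label{sec:facts}

\begin{lemma}[Crouzeix--Raviart from below]\label{lem:CRlow}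
If $p(x)=x-x_0$ on a triangle $T\in\mathcal T$, then
\[
\|\nabla u-\nabla u_{\rm CR}\|_{L^2(T)}^2\ \ge\ \int_T|x-\operatorname{mid}(T)|^2\,dx\ \ge\ \frac{|T|^2}{36}.
\]
\end{lemma}

\begin{proof}
On $T$ the gradient of $u_{\rm CR}$ is constant, and the best constant approximation of $x-x_0$ is its mean $\operatorname{mid}(T)-x_0$. This is the first inequality. For the second, place the centroid at the origin and let $v_1,v_2,v_3$ be the vertices, so that $v_1+v_2+v_3=0$ and $x=\sum_i\lambda_iv_i$ with barycentric coordinates $\lambda_i$. From $\int_T\lambda_i\lambda_j\,dx=\frac{|T|}{12}(1+\delta_{ij})$ we get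
\[
\int_T|x|^2\,dx=\frac{|T|}{12}\Big(\big|\sum_iv_i\big|^2+\sum_i|v_i|^2\Big)=\frac{|T|}{12}\sum_i|v_i|^2=\frac{|T|}{36}\sum_{i<j}|v_i-v_j|^2,
\]
where the last step uses $\sum_{i<j}|v_i-v_j|^2=3\sum_i|v_i|^2-|\sum_iv_i|^2$. The last sum is at least $h_T^2\ge|T|$.
\end{proof}

For the Raviart--Thomas method we recall three elementary facts. On an edge $E$ of $T$ with unit normal $\nu$ the function $x\cdot\nu$ is constant, so $(a_T+b_Tx)\cdot\nu$ is constant on $E$. A piecewise field $a_T+b_Tx$ belongs to $H(\operatorname{div},\Omega)$ if and only if these constants agree from both sides of each interior edge. And on $T$ the field is determined by its three outward fluxes $\int_E q\cdot\nu_T\,ds$: if $P_E$ is the vertex opposite to $E$, then $\frac{x-P_E}{2|T|}$ has flux $1$ through $E$, because $(x-P_E)\cdot\nu_T$ is the height $2|T|/|E|$ on $E$, and flux $0$ through the two edges that contain $P_E$; so these three fields form a basis of the three-dimensional space of fields $a+bx$. Therefore every $g\in C(\overline\Omega)^2$ has a unique interpolant $\mathcal Ig\in RT_0(\mathcal T)$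 with the same normal fluxes through all edges, and
\begin{equation}\label{eq:interp}
\mathcal Ig|_T=\sum_{E\subset\partial T}\Big(\int_Eg\cdot\nu_T\,ds\Big)\frac{x-P_E}{2|T|}.
\end{equation}

\begin{lemma}[Raviart--Thomas from above]\label{lem:RTup}
Let $p=\nabla u\in C^1(\overline\Omega)^2$. Then $\|p-p_{\rm RT}\|\le\|p-\mathcal Ip\|$. If $p$ has the form $a+bx$ on $T\in\mathcal T$, then $\mathcal Ip=p$ on $T$. If $\vartheta>0$ and $|T|\ge\vartheta h_T^2$, then
\[
|p-\mathcal Ip|\le\Big(1+\frac3{2\vartheta}\Big)h_T\,\|Dp\|_{L^\infty(T)}\qquad\text{on }T.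
\]
\end{lemma}

\begin{proof}
By the divergence theorem and \eqref{eq:divRT}, $\operatorname{div}\mathcal Ip=\Pi_0\operatorname{div}p=-\Pi_0f=\operatorname{div}p_{\rm RT}$. So $r:=\mathcal Ip-p_{\rm RT}\in RT_0(\mathcal T)$ is divergence-free. Then $\int_\Omega p_{\rm RT}\cdot r\,dx=0$ by \eqref{eq:RT1}, and $\int_\Omega\nabla u\cdot r\,dx=-\int_\Omega u\operatorname{div}r\,dx=0$ because $u\in H^1_0(\Omega)$. Hence $p-p_{\rm RT}$ is orthogonal to $r$. Since $p-\mathcal Ip=(p-p_{\rm RT})-r$, we obtain
$\|p-\mathcal Ip\|^2=\|p-p_{\rm RT}\|^2+\|r\|^2$.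

The second statement holds because a field $a+bx$ on $T$ is determined by its fluxes. In particular constants are reproduced, so $p-\mathcal Ip=g-\mathcal Ig$ on $T$ for $g:=p-p(\operatorname{mid}(T))$, and $|g|\le h_T\|Dp\|_{L^\infty(T)}$ on $T$. By \eqref{eq:interp}, $|\mathcal Ig|\le3\cdot h_T\|g\|_{L^\infty(T)}\cdot\frac{h_T}{2|T|}\le\frac3{2\vartheta}\|g\|_{L^\infty(T)}$ on $T$.
\end{proof}

\section{A mesh with a coarse island}\label{sec:mesh}

We now construct the mesh described in Section~\ref{sec:expect}. The island and the transition zone sit inside one triangle $K$ of an initial mesh (Figure~\ref{fig}).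

Fix a regular triangulation $\mathcal T_0$ of $\Omega$. Let $H$ be the maximal diameter and $A$ the minimal area of its triangles. The \emph{red refinement} of a triangle divides it into four congruent triangles, its children, by joining the midpoints of its edges; the child in the middle is the \emph{medial triangle}. Let $\mathcal T_i$ be the $i$-fold uniform red refinement of $\mathcal T_0$. It is again a regular triangulation. A triangle of $\mathcal T_i$ is similar, with factor $2^{-i}$, to a triangle of $\mathcal T_0$, so that
\begin{equation}\label{eq:Ti}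
h_T\le H2^{-i},\qquad|T|\ge4^{-i}A,\qquad|T|\ge\frac A{H^2}\,h_T^2\qquad(T\in\mathcal T_i).
\end{equation}

Fix $K\in\mathcal T_0$, let $x_K:=\operatorname{mid}(K)$, $K_\lambda:=x_K+\lambda(K-x_K)$ and $r_K:=\operatorname{dist}(x_K,\partial K)$. The medial triangle of $K$ is $x_K-\frac12(K-x_K)$. It has the same centroid, so its own medial triangle is $K_{1/4}$, and $K_{1/4}\in\mathcal T_2$.

Every point outside $K_{1/2}$ has distance greater than $r_K/4$ from $K_{1/4}$. Indeed, if $x\notin K_{1/2}$ and $y\in K_{1/4}$, then there is a side of $K$, with outer unit normal $n$ and at distance $d\ge r_K$ from $x_K$, such that $n\cdot(x-x_K)>d/2$, while $n\cdot(y-x_K)\le d/4$. Hence $|x-y|>r_K/4$; since $K_{1/4}$ is compact, the claim follows.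

Choose $k_0\ge2$ with $2H2^{-k_0}\le r_K/4$.

\begin{figure}[t]
\centering
\begin{tikzpicture}[scale=1]
\draw (0,0)--(4,0)--(2,3.4)--cycle;
\draw[fill=gray!15] (1,0.567)--(3,0.567)--(2,2.267)--cycle;
\draw[fill=gray!45] (1.5,0.85)--(2.5,0.85)--(2,1.7)--cycle;
\node at (2,1.12) {\small $K_{1/4}$};
\node at (3.55,1.55) {\small $K$};
\draw (2.62,0.68)--(4.25,0.68) node[right] {\small $K_{1/2}$};
\begin{scope}[shift={(6,0.8)}]
\draw (0,0)--(1.6,0)--(0.8,1.4)--cycle;
\draw (0.8,0)--(0.8,1.4);
\fill (0.8,0) circle (2pt);
\end{scope}
\begin{scope}[shift={(8.1,0.8)}]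
\draw (0,0)--(1.6,0)--(0.8,1.4)--cycle;
\draw (0.4,0.7)--(1.2,0.7) (0,0)--(1.2,0.7);
\fill (0.4,0.7) circle (2pt);
\fill (1.2,0.7) circle (2pt);
\end{scope}
\begin{scope}[shift={(10.2,0.8)}]
\draw (0,0)--(1.6,0)--(0.8,1.4)--cycle;
\draw (0.4,0.7)--(1.2,0.7)--(0.8,0)--cycle;
\fill (0.4,0.7) circle (2pt);
\fill (1.2,0.7) circle (2pt);
\fill (0.8,0) circle (2pt);
\end{scope}
\end{tikzpicture}
\caption{Left: the triangle $K$. Cells have size about $2^{-k}$ on the island $K_{1/4}$ (dark) and are halved layer by layer inside $K_{1/2}$ (light); all cells not contained in $K_{1/2}$ have size about $2^{-k-m}$. The solution is $\frac12|x-x_K|^2$ on $K_{1/2}$. Right: the subdivision of a cell with one, two or three hanging midpoints (dots).}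
\label{fig}
\end{figure}

\begin{proposition}\label{prop:mesh}
Put $\theta_*:=\arcsin\big(A/(2H^2)\big)$. For all $k\ge k_0$ and $m\ge1$ there is a $\theta_*$-shape-regular triangulation $\mathcal T_{k,m}$ of $\Omega$ with the following properties.
\begin{enumerate}
\item[(a)] $|T|\ge\frac A{4H^2}h_T^2$, $h_T\le H2^{-k}$ and $|T|\ge4^{-k-m}A$ for all $T\in\mathcal T_{k,m}$. In particular $h_{\max}/h_{\min}\le HA^{-1/2}2^m$.
\item[(b)] $K_{1/4}$ is a union of triangles of $\mathcal T_{k,m}$, and each of them has area at least $4^{-k-1}A$.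
\item[(c)] If $T\in\mathcal T_{k,m}$ and $T\not\subset K_{1/2}$, then $h_T\le H2^{-k-m}$.
\end{enumerate}
\end{proposition}

The proof occupies the rest of this section. The difficulty is to halve the mesh-size arbitrarily often in a zone of bounded width, with bounded angles and without hanging nodes. We first choose nested regions such that one layer of cells separates consecutive regions, then use cells of level $k+j$ in the $j$th region, and finally remove the hanging nodes.

\paragraph{Layers.} Set $G_{-1}:=\emptyset$ and $G_0:=K_{1/4}$. For $1\le j\le m-1$ let $G_j$ be the union of all $T\in\mathcal T_{k+j-1}$ that meet $G_{j-1}$ (touching in a vertex suffices). Set $G_m:=\overline\Omega$. We use three properties.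
\begin{enumerate}
\item[(L1)] $G_j$ is a union of triangles of $\mathcal T_i$ for every $i\ge k+\max(j-1,0)$, in particular for $i=k+j$; for $j=0$ this uses $K_{1/4}\in\mathcal T_2$ and $k\ge2$. For $j\ge1$, since $G_{j-1}$ is a union of $\mathcal T_{k+j-1}$-triangles, $G_{j-1}\subset G_j$.
\item[(L2)] If $0\le j<m$ and $T\in\mathcal T_{k+j}$ meets $G_j$, then $T\subset G_{j+1}$. This is the definition of $G_{j+1}$ if $j+1<m$, and trivial if $j+1=m$.
\item[(L3)] $G_{m-1}\subset K_{1/2}$. Indeed, passing from $G_{j-1}$ to $G_j$ adds only points at distance at most $H2^{-(k+j-1)}$ from $G_{j-1}$. So every point of $G_{m-1}$ has distance at most $\sum_{i\ge k}H2^{-i}=2H2^{-k}\le r_K/4$ from $K_{1/4}$.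
\end{enumerate}

\paragraph{The mesh with hanging nodes.} Let
\[
\mathcal N_j:=\{T\in\mathcal T_{k+j}:\ T\subset G_j,\ T\not\subset G_{j-1}\},\qquad\mathcal N:=\bigcup_{j=0}^m\mathcal N_j .
\]

\emph{The triangles in $\mathcal N$ cover $\overline\Omega$ without overlap.} Given $T\in\mathcal T_{k+m}$, let $j$ be minimal with $T\subset G_j$. The ancestor of $T$ in $\mathcal T_{k+j}$ is contained in $G_j$, which is a union of $\mathcal T_{k+j}$-triangles, but not in $G_{j-1}$, because $T$ is not. So it belongs to $\mathcal N_j$, and $\mathcal N$ covers $\overline\Omega$. Distinct triangles of the same level do not overlap. If $T\in\mathcal N_i$ and $T'\in\mathcal N_j$ overlap and $i<j$, then $T'\subset T\subset G_i\subset G_{j-1}$, which contradicts $T'\in\mathcal N_j$.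

\begin{lemma}\label{lem:hanging}
Let $T\in\mathcal N_j$ and let $E$ be an edge of $T$. At most one point in the relative interior of $E$ is a vertex of a triangle in $\mathcal N$. If there is one, then it is the midpoint of $E$, and $j<m$.
\end{lemma}

\begin{proof}
Let $v$ be a vertex of $S\in\mathcal N_i$ in the relative interior of $E$. If $i\le j$, then $v$ is also a vertex of $\mathcal T_{k+j}$, because vertices persist under refinement; but $\mathcal T_{k+j}$ has no hanging nodes. So $i>j$. The ancestor of $S$ in $\mathcal T_{k+j}$ contains $v$, so it has $E$ as an edge. It is not $T$, since $S$ and $T$ do not overlap. So it is the other triangle $T''\in\mathcal T_{k+j}$ with edge $E$, and $S$ is a proper descendant of $T''$.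

If $T''\subset G_j$, then $S\subset G_j\subset G_{i-1}$, which contradicts $S\in\mathcal N_i$. Hence $T''\not\subset G_j$, and therefore $j<m$. Since $E\subset T\subset G_j$, the triangle $T''$ meets $G_j$, and (L2) gives $T''\subset G_{j+1}$. By (L1), $G_j$ is a union of $\mathcal T_{k+j}$-triangles, and $T''$ is not one of them, so no child of $T''$ is contained in $G_j$. Hence all four children of $T''$ belong to $\mathcal N_{j+1}$. As $S\in\mathcal N$ does not overlap other members of $\mathcal N$, it is one of these children, and $v$ is the midpoint of $E$.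
\end{proof}

\paragraph{Closure.} We speak of a vertex of $\mathcal N$ for a vertex of any triangle in $\mathcal N$. Subdivide each $T\in\mathcal N$ according to the number of its edges whose midpoint is a vertex of $\mathcal N$, as in Figure~\ref{fig}. If there is no such midpoint, keep $T$. If there is one, bisect $T$ by joining it to the opposite vertex. If there are two, cut off the triangle at the common vertex of the two edges by the segment that joins the midpoints, and split the remaining trapezoid by a diagonal. If there are three, use red refinement. Let $\mathcal T_{k,m}$ be the resulting set of triangles.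

\emph{$\mathcal T_{k,m}$ is regular.} All vertices of $\mathcal T_{k,m}$ are vertices of $\mathcal N$. No vertex lies in the relative interior of an edge of $\mathcal T_{k,m}$: the new edges run through the interior of a triangle of $\mathcal N$, where there are no vertices of $\mathcal N$; the other edges are edges of triangles of $\mathcal N$ without a hanging node, or halves of edges whose only hanging node is the midpoint, by Lemma~\ref{lem:hanging}. This implies regularity. Indeed, two nonoverlapping triangles are separated by a line, so if they meet in a segment, then it is contained in an edge of each, and its endpoints, being endpoints of one of these two edges, must be endpoints of both; so the edges coincide. If they meet in a single point, this point is a vertex of one of them, hence not in the relative interior of an edge of the other, hence a vertex of both. Finally, $\partial\Omega$ is still a union of edges.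

\emph{Shape regularity.} The areas of the pieces of $T\in\mathcal N$, if $T$ is subdivided, are $\frac12,\frac12$, or $\frac14,\frac14,\frac12$, or four times $\frac14$, relative to $|T|$. So every piece $T'$ of $T$ satisfies $|T'|\ge\frac14|T|$ and $h_{T'}\le h_T$, and \eqref{eq:Ti} gives
\[
|T'|\ge\frac A{4H^2}\,h_{T'}^2 .
\]
An angle $\alpha$ of $T'$ between sides of lengths $\ell,\ell'$ satisfies $\sin\alpha=2|T'|/(\ell\ell')\ge2|T'|/h_{T'}^2\ge A/(2H^2)$. So $\mathcal T_{k,m}$ is $\theta_*$-shape-regular.

\emph{Properties (a)--(c).} The first inequality of (a) has just been shown, and $h_T\le H2^{-k}$ is clear. Pieces of triangles in $\mathcal N_j$ with $j<m$ have area at least $\frac14\,4^{-k-j}A\ge4^{-k-m}A$. By Lemma~\ref{lem:hanging}, triangles in $\mathcal N_m$ are not subdivided, and have area at least $4^{-k-m}A$. With $h_T\ge|T|^{1/2}$ the bound for $h_{\max}/h_{\min}$ follows. For (b), note that all triangles of $\mathcal T_k$ in $G_0=K_{1/4}$ belong to $\mathcal N_0$, and that they fill $K_{1/4}$; their pieces have area at least $\frac14\,4^{-k}A$. For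 (c), if $T\not\subset K_{1/2}$, then $T\not\subset G_{m-1}$ by (L3). So $T$ is not a piece of a triangle in $\mathcal N_j$ with $j\le m-1$, since such a triangle is contained in $G_j\subset G_{m-1}$. Hence $T\in\mathcal N_m$ and $h_T\le H2^{-k-m}$. This completes the proof of Proposition~\ref{prop:mesh}.

\section{Proof of Theorem~\ref{thm:A}}\label{sec:A}

\paragraph{Data.} By a cut-off choose $u\in C_c^\infty(\operatorname{int}K)$ with $u(x)=\frac12|x-x_K|^2$ in a neighborhood of $K_{1/2}$, extended by zero, and put $f:=-\Delta u\in C_c^\infty(\Omega)$. Then $u$ is the weak solution for the right-hand side $f$, and neither depends on $k$ or $m$. On $K_{1/2}$,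
\[
p(x)=x-x_K,\qquad f=-2 .
\]
Let $k\ge k_0$, $m\ge1$ and $\mathcal T=\mathcal T_{k,m}$ from Proposition~\ref{prop:mesh}.

\paragraph{Crouzeix--Raviart on the island.} By Lemma~\ref{lem:CRlow} and Proposition~\ref{prop:mesh}(b),
\[
\|\nabla_{\rm NC}(u-u_{\rm CR})\|^2\ge\sum_{T\subset K_{1/4}}\frac{|T|^2}{36}\ge\frac{4^{-k-1}A}{36}\sum_{T\subset K_{1/4}}|T|=\frac{A\,|K_{1/4}|}{144}\,4^{-k}=:c_1^2\,4^{-k}.
\]

\paragraph{Raviart--Thomas.} By Lemma~\ref{lem:RTup}, $\|p-p_{\rm RT}\|\le\|p-\mathcal Ip\|$, and $\mathcal Ip=p$ on all $T\subset K_{1/2}$, whatever their size. If $T\not\subset K_{1/2}$, then $h_T\le H2^{-k-m}$ by Proposition~\ref{prop:mesh}(c), and Lemma~\ref{lem:RTup} applies with $\vartheta=A/(4H^2)$ by (a). Therefore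
\[
\|p-p_{\rm RT}\|\le|\Omega|^{1/2}\Big(1+\frac{6H^2}A\Big)\|D^2u\|_{L^\infty(\Omega)}\,H\,2^{-k-m}.
\]

\paragraph{Oscillation.} On $T\subset K_{1/2}$ the function $f$ is constant. On all other $T$ we have $h_T|f-\Pi_0f|\le h_T^2\|\nabla f\|_{L^\infty(\Omega)}\le H^24^{-k-m}\|\nabla f\|_{L^\infty(\Omega)}$. So $\operatorname{osc}(f,\mathcal T)\le|\Omega|^{1/2}H^2\|\nabla f\|_{L^\infty(\Omega)}2^{-k-m}$.

\paragraph{Conclusion.} With $C_2$ independent of $k$ and $m$,
\[
\|p-p_{\rm RT}\|+\operatorname{osc}(f,\mathcal T_{k,m})\le C_2\,2^{-k-m},\qquad\|\nabla_{\rm NC}(u-u_{\rm CR})\|\ge c_1\,2^{-k}>0 .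
\]
This is Theorem~\ref{thm:A} with $c_A=c_1/C_2$, $\kappa=HA^{-1/2}$ and $C=H$.\qed

\section{What a converse bound has to control}\label{sec:reduction}

We turn to the positive results. In this section we first show that \eqref{eq:question} would follow from a bound for $\|h_{\mathcal T}\Pi_0f\|=\|h_{\mathcal T}\operatorname{div}p_{\rm RT}\|$ by the Raviart--Thomas error. Then we replace $p_{\rm RT}$ by a continuous field $q$ that keeps the boundary condition of $\nabla u$ and to which the rigidity of Section~\ref{sec:expect} can be applied quantitatively. Throughout, $e:=\|p-p_{\rm RT}\|$.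

\begin{proposition}\label{prop:reduction}
For every regular triangulation of a bounded polygonal domain $\Omega$ and all $f\in L^2(\Omega)$,
\[
\|\nabla_{\rm NC}(u-u_{\rm CR})\|\le e+\frac13\|h_{\mathcal T}\Pi_0f\|+\frac1\pi\operatorname{osc}(f,\mathcal T).
\]
\end{proposition}

\begin{proof}
Let $\tilde u_{\rm CR}\in CR^1_0(\mathcal T)$ be the Crouzeix--Raviart solution for the data $\Pi_0f$, and set
\[
q^M:=\nabla_{\rm NC}\tilde u_{\rm CR}-\frac{\Pi_0f}2\,(x-\operatorname{mid}(T))\qquad\text{on }T\in\mathcal T.
\]
We first show Marini's identity $q^M=p_{\rm RT}$.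

The field $q^M$ has constant normal component on each edge of each $T$. Let $E$ be an interior edge and $\psi_E\in CR^1_0(\mathcal T)$ the basis function with mean $1$ on $E$ and mean $0$ on all other edges; for affine functions, edge means are midpoint values. Since $\operatorname{div}_{\rm NC}q^M=-\Pi_0f$ and $\int_T(x-\operatorname{mid}(T))\cdot\nabla\psi_E\,dx=0$,
\[
\int_E[q^M\cdot\nu]\,ds=\sum_T\int_{\partial T}q^M\cdot\nu\,\psi_E\,ds=\int_\Omega\big(\nabla_{\rm NC}\tilde u_{\rm CR}\cdot\nabla_{\rm NC}\psi_E-\Pi_0f\,\psi_E\big)\,dx=0,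
\]
where the last equality is \eqref{eq:CR} for the data $\Pi_0f$. So the normal components are continuous, $q^M\in RT_0(\mathcal T)$, and $\operatorname{div}q^M=-\Pi_0f=\operatorname{div}p_{\rm RT}$ by \eqref{eq:divRT}. Now let $r\in RT_0(\mathcal T)$ be divergence-free. Then $r$ is piecewise constant with continuous constant normal components, while the edge means of $\tilde u_{\rm CR}$ are continuous and vanish on $\partial\Omega$. Hence
\[
\int_\Omega q^M\cdot r\,dx=\int_\Omega\nabla_{\rm NC}\tilde u_{\rm CR}\cdot r\,dx=\sum_T\int_{\partial T}\tilde u_{\rm CR}\,r\cdot\nu\,ds=0=\int_\Omega p_{\rm RT}\cdot r\,dx,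
\]
where the last equality is \eqref{eq:RT1}. The choice $r=q^M-p_{\rm RT}$ gives $q^M=p_{\rm RT}$.

The distance from the centroid to a vertex is two thirds of a median, and a median is not longer than $h_T$. So $|x-\operatorname{mid}(T)|\le\frac23h_T$ on $T$ and
\[
\|p_{\rm RT}-\nabla_{\rm NC}\tilde u_{\rm CR}\|\le\frac13\|h_{\mathcal T}\Pi_0f\| .
\]
Finally let $v:=\tilde u_{\rm CR}-u_{\rm CR}$. The Payne--Weinberger inequality $\|v-\Pi_0v\|_{L^2(T)}\le\frac{h_T}\pi\|\nabla v\|_{L^2(T)}$ yields
\[
\|\nabla_{\rm NC}v\|^2=\int_\Omega(\Pi_0f-f)\,v\,dx=\int_\Omega(\Pi_0f-f)(v-\Pi_0v)\,dx\le\frac1\pi\operatorname{osc}(f,\mathcal T)\,\|\nabla_{\rm NC}v\| .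
\]
The triangle inequality completes the proof.
\end{proof}

From now on $\Omega$ is a bounded Lipschitz polygon, $\mathcal T$ is $\theta_0$-shape-regular, and, unless stated otherwise, $C$ denotes constants that depend only on $\theta_0$. We put
\[
\operatorname{rot}q:=\partial_1q_2-\partial_2q_1,\qquad(Dq)_{ij}:=\partial_jq_i,\qquad\operatorname{Curl}\psi:=(\partial_2\psi,-\partial_1\psi),
\]
write $|\cdot|$ also for the Frobenius norm of matrices, $\nu$ for outer normals, and $\tau:=(-\nu_2,\nu_1)$.

At most $2\pi/\theta_0$ triangles meet at a vertex. By the sine law, two edges of one triangle have a length ratio of at least $\sin\theta_0$. Since $\Omega$ is Lipschitz, the triangles at a vertex form a chain in which neighbors share an edge at this vertex. Hence all triangles that share a vertex have comparable diameters, with ratios at most $C$. Moreover, exactly two boundary edges meet at each boundary vertex.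

\paragraph{Tangential jumps.} Normal jumps of $p_{\rm RT}$ vanish. On an interior edge $E$ let $\sigma_E:=[p_{\rm RT}\cdot\tau]_E$ be the tangential jump, and on an edge $E\subset\partial\Omega$ let $\sigma_E:=p_{\rm RT}\cdot\tau$. The sign is irrelevant. For $\nabla u$ in place of $p_{\rm RT}$ these quantities are formally zero, so they must be controlled by the error. Let $U_E$ be the union of the triangles with edge $E$.

\begin{lemma}\label{lem:jump}
For every edge, $|E|\,\|\sigma_E\|_{L^2(E)}^2\le C\,\|p-p_{\rm RT}\|_{L^2(U_E)}^2$.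
\end{lemma}

\begin{proof}
The function $\sigma_E$ is affine on $E=\operatorname{conv}\{y,z\}$. With the barycentric coordinates of each $T\subset U_E$ put
\[
\psi:=4\lambda_y\lambda_z\big(\sigma_E(y)\lambda_y+\sigma_E(z)\lambda_z\big)\ \text{ on }T\subset U_E,\qquad\psi:=0\ \text{ elsewhere}.
\]
On the edges of $T$ other than $E$ the product $\lambda_y\lambda_z$ vanishes, and on $E$ we have $\psi=4\lambda_y\lambda_z\sigma_E$ from both sides. So $\psi\in H^1(\Omega)$, also if $E\subset\partial\Omega$.

We have $\int_\Omega\nabla u\cdot\operatorname{Curl}\psi\,dx=0$: for $C_c^\infty(\Omega)$ functions in place of $u$ this follows from the definition of the weak derivatives of $\psi$, and it extends to $u\in H^1_0(\Omega)$ by density. Here the boundary condition on $u$ is used. On each $T$ we have $\operatorname{rot}p_{\rm RT}=0$, so integration by parts gives $\int_Tp_{\rm RT}\cdot\operatorname{Curl}\psi\,dx=-\int_{\partial T}\psi\,p_{\rm RT}\cdot\tau\,ds$. Summation yields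
\[
\Big|\int_\Omega(p_{\rm RT}-p)\cdot\operatorname{Curl}\psi\,dx\Big|=\int_E\sigma_E\psi\,ds=\int_E4\lambda_y\lambda_z\sigma_E^2\,ds\ge\frac25\,\|\sigma_E\|_{L^2(E)}^2 .
\]
For the last inequality parametrize $E$ by $t\in[-1,1]$, so that $4\lambda_y\lambda_z=1-t^2$. For the functions $1$ and $t$ the ratio of $\int(1-t^2)\sigma^2\,dt$ to $\int\sigma^2\,dt$ is $\frac23$ and $\frac25$, and mixed terms vanish by parity.

On the other hand $|\nabla\lambda_y|,|\nabla\lambda_z|\le C|E|^{-1}$, hence $|\nabla\psi|\le C|E|^{-1}\max_E|\sigma_E|$, and $|U_E|\le C|E|^2$. For affine functions,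
\begin{equation}\label{eq:inverse}
\max_E|\sigma_E|^2\le4\,|E|^{-1}\|\sigma_E\|_{L^2(E)}^2,
\end{equation}
because $\|\sigma_E\|_{L^2(E)}^2=\frac{|E|}3(s^2+ss'+s'^2)\ge\frac{|E|}4s^2$ for the endpoint values $s,s'$ in either order. So $\|\nabla\psi\|\le C\max_E|\sigma_E|\le C|E|^{-1/2}\|\sigma_E\|_{L^2(E)}$ and
\[
\frac25\|\sigma_E\|_{L^2(E)}^2\le\|p-p_{\rm RT}\|_{L^2(U_E)}\,C\,|E|^{-1/2}\|\sigma_E\|_{L^2(E)}.\qedhere
\]
\end{proof}

\paragraph{Averaging.} We next make $p_{\rm RT}$ continuous by prescribing vertex values. On the boundary the new field must be normal, like $\nabla u$; at a corner, where two normal directions are prescribed, it has to vanish.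

\begin{proposition}\label{prop:q}
There is a continuous, $\mathcal T$-piecewise affine $q:\overline\Omega\to\mathbb R^2$ with $q\cdot\tau=0$ on $\partial\Omega$ and
\begin{equation}\label{eq:q}
\|h_{\mathcal T}D_{\rm NC}(q-p_{\rm RT})\|\le\frac C{s(\Omega)}\,e .
\end{equation}
\end{proposition}

\begin{proof}
For each vertex $z$ choose a triangle $T_z\ni z$, with a boundary edge at $z$ if $z\in\partial\Omega$. Put
\[
q(z):=\begin{cases}
p_{\rm RT}|_{T_z}(z)&\text{if $z$ is interior},\\
(p_{\rm RT}|_{T_z}(z)\cdot\nu)\,\nu&\text{if $z\in\partial\Omega$ is not a corner and $\nu$ is the normal at $z$},\\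
0&\text{if $z$ is a corner}.
\end{cases}
\]
Then $q\cdot\tau=0$ at both endpoints of each boundary edge, hence on $\partial\Omega$.

Let $T\ni z$ and $\Sigma_z:=\sum_{E\ni z}|\sigma_E(z)|$. We claim that
\begin{equation}\label{eq:vertex}
|q(z)-p_{\rm RT}|_T(z)|\le\frac3{s(\Omega)}\,\Sigma_z .
\end{equation}
Across an interior edge $E\ni z$ the field $p_{\rm RT}$ jumps at $z$ by a vector of length $|\sigma_E(z)|$, because normal jumps vanish. Along the chain of triangles at $z$ these lengths add up, so values of $p_{\rm RT}$ at $z$ from different triangles differ by at most the part of $\Sigma_z$ that comes from interior edges. This settles interior vertices, since $s(\Omega)\le1$. At a boundary vertex that is not a corner, the projection removes only the tangential part of $p_{\rm RT}|_{T_z}(z)$, of length $|\sigma_E(z)|$ for the boundary edge $E\ni z$ of $T_z$. At a corner, let $\tau_1,\tau_2$ be the directions of the two boundary edges, the first belonging to $T_z$, the second to the last triangle of the chain that starts with $T_z$, and let $b:=p_{\rm RT}|_{T_z}(z)$.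 Then $|b\cdot\tau_1|$ and $|b\cdot\tau_2|$ are at most $\Sigma_z$. The basis dual to $\tau_1,\tau_2$ consists of vectors of length $1/|\sin\omega|$, where $\omega$ is the corner angle. So $|b|\le2\Sigma_z/s(\Omega)$ and $|q(z)-p_{\rm RT}|_T(z)|=|p_{\rm RT}|_T(z)|\le|b|+\Sigma_z\le3\Sigma_z/s(\Omega)$.

On $T$ the field $q-p_{\rm RT}$ is affine, so $\|D(q-p_{\rm RT})\|_{L^2(T)}\le C\max_z|(q-p_{\rm RT}|_T)(z)|$ over the vertices $z$ of $T$. Write $E\sim T$ if $E$ has an endpoint that is a vertex of $T$. Then $h_T\le C|E|$, the number of such $E$ is at most $C$, and \eqref{eq:vertex}, \eqref{eq:inverse} and Lemma~\ref{lem:jump} give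
\[
h_T^2\|D(q-p_{\rm RT})\|_{L^2(T)}^2\le\frac C{s(\Omega)^2}\sum_{E\sim T}|E|\,\|\sigma_E\|_{L^2(E)}^2\le\frac C{s(\Omega)^2}\sum_{E\sim T}\|p-p_{\rm RT}\|_{L^2(U_E)}^2 .
\]
Summation over $T$ with finite overlap proves \eqref{eq:q}.
\end{proof}

\paragraph{Almost conformal gradients.} We decompose the piecewise constant matrix field
\begin{equation}\label{eq:decomp}
Dq=\frac t2\operatorname{Id}+\frac\rho2J+S,\qquad J=\begin{pmatrix}0&-1\\1&0\end{pmatrix},\quad S=\begin{pmatrix}\alpha&\beta\\\beta&-\alpha\end{pmatrix},
\end{equation}
with $t=\operatorname{div}q$ and $\rho=\operatorname{rot}q$. Since $Dp_{\rm RT}|_T=b_T\operatorname{Id}$, the field $S$ is the trace-free symmetric part of $D_{\rm NC}(q-p_{\rm RT})$ and $\rho=\operatorname{rot}_{\rm NC}(q-p_{\rm RT})$. So $|S|\le|D_{\rm NC}(q-p_{\rm RT})|$, $|\rho|\le\sqrt2\,|D_{\rm NC}(q-p_{\rm RT})|$, and \eqref{eq:q} bounds $\|h_{\mathcal T}S\|$ and $\|h_{\mathcal T}\rho\|$ by $Ce/s(\Omega)$. What has to be bounded is $t$: by \eqref{eq:divRT} and $|\operatorname{tr}M|\le\sqrt2\,|M|$,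
\begin{equation}\label{eq:tsuffices}
|\Pi_0f|=|\operatorname{div}p_{\rm RT}|\le|t|+\sqrt2\,|D_{\rm NC}(q-p_{\rm RT})| .
\end{equation}
If $S$ and $\rho$ were zero, then $\nabla t$ would be zero, and the boundary condition would give $t=0$. This is the rigidity of Section~\ref{sec:expect}. The next two sections contain two quantitative versions, one without weights and one with weights. An estimate $\|h_{\mathcal T}t\|\le C(\Omega,\theta_0)\big(\|h_{\mathcal T}S\|+\|h_{\mathcal T}\rho\|\big)$ for all $\theta_0$-shape-regular meshes would imply \eqref{eq:question}, so by Theorem~\ref{thm:A} it is false if $\theta_0\le\theta_*$.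

\section{Quasi-uniform meshes: proof of Theorem~\ref{thm:B}}\label{sec:B}

The determinant of $Dq$ distinguishes $t$ and $\rho$ from $S$ by sign, and its integral depends only on boundary values.

\begin{lemma}\label{lem:det}
The field $q$ of Proposition~\ref{prop:q} satisfies $\int_\Omega\det Dq\,dx=0$. Consequently $\|t\|^2+\|\rho\|^2=2\|S\|^2$.
\end{lemma}

\begin{proof}
On each $T$, where $q$ is affine,
\[
2\det Dq=\partial_1(q_1\partial_2q_2-q_2\partial_2q_1)+\partial_2(q_2\partial_1q_1-q_1\partial_1q_2),
\]
and therefore $2\int_T\det Dq\,dx=\int_{\partial T}(q_1\partial_\tau q_2-q_2\partial_\tau q_1)\,ds$ with $\partial_\tau=-\nu_2\partial_1+\nu_1\partial_2$. In the sum over all $T$ the contributions of interior edges cancel, because $q$ is continuous and $\tau$ has opposite signs from the two sides. On a boundary edge $q=\varphi\nu$ with $\varphi=q\cdot\nu$ and constant $\nu$, so the integrand is $\varphi\,\partial_\tau\varphi\,(\nu_1\nu_2-\nu_2\nu_1)=0$. This proves the first claim. From \eqref{eq:decomp},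
\[
4\det Dq=4\Big(\frac t2+\alpha\Big)\Big(\frac t2-\alpha\Big)-4\Big(\beta-\frac\rho2\Big)\Big(\beta+\frac\rho2\Big)=t^2+\rho^2-4(\alpha^2+\beta^2)=t^2+\rho^2-2|S|^2,
\]
and integration gives the second claim.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
By \eqref{eq:tsuffices}, Lemma~\ref{lem:det} and $\|S\|\le\|D_{\rm NC}(q-p_{\rm RT})\|$,
\[
\|\Pi_0f\|\le\|t\|+\sqrt2\,\|D_{\rm NC}(q-p_{\rm RT})\|\le2\sqrt2\,\|D_{\rm NC}(q-p_{\rm RT})\|\le\frac C{s(\Omega)}\,\frac e{h_{\min}},
\]
where the last step is \eqref{eq:q}. Hence $\|h_{\mathcal T}\Pi_0f\|\le h_{\max}\|\Pi_0f\|\le\frac C{s(\Omega)}\frac{h_{\max}}{h_{\min}}e$. Insert this in Proposition~\ref{prop:reduction} and use $s(\Omega)\le1\le h_{\max}/h_{\min}$ to absorb the first term there.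
\end{proof}

The factor $h_{\max}/h_{\min}$ enters because the identity of Lemma~\ref{lem:det} carries no weight, while the bound \eqref{eq:q} and the target $\|h_{\mathcal T}\Pi_0f\|$ carry the weight $h_{\mathcal T}$. By Corollary~\ref{cor:sharp} nothing is lost in the power of this ratio if $\theta_0\le\theta_*$.

\section{Weighted rigidity: proof of Theorem~\ref{thm:C}}\label{sec:C}

To keep the weight $h_{\mathcal T}$ we replace the determinant identity by a duality argument. It needs a right inverse of the divergence that is bounded in the weighted space, which is the following result. The weighted spaces are those with norm $\|g\|_{L^2(\Omega;\eta)}^2=\int_\Omega|g|^2\eta\,dx$, and $W^{1,2}_0(\Omega;\eta)$ is the closure of $C_c^\infty(\Omega)$ in the corresponding Sobolev norm.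

\begin{theorem}[Diening, R\r u\v zi\v cka, Schumacher \cite{DRS}]\label{thm:W}
Let $\Omega$ be a bounded John domain, in particular a bounded Lipschitz domain, and $\eta\in A_2(\mathbb R^2)$. Every $g\in L^2(\Omega;\eta)$ with $\int_\Omega g\,dx=0$ admits $\varphi\in W^{1,2}_0(\Omega;\eta)^2$ with $\operatorname{div}\varphi=g$ and $\|D\varphi\|_{L^2(\Omega;\eta)}\le B\,\|g\|_{L^2(\Omega;\eta)}$, where $B=B(\Omega,[\eta]_{A_2})$.
\end{theorem}

\begin{proof}[Proof of the estimate in Theorem~\ref{thm:C}]
Write $h=h_{\mathcal T}$. In this proof $C$ depends on $\Omega,\theta_0,\Lambda,[w]_{A_2}$. Let $q,t,\rho,S,\alpha,\beta$ be as in Proposition~\ref{prop:q} and \eqref{eq:decomp}. By \eqref{eq:q},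
\begin{equation}\label{eq:small}
\|hS\|+\|h\rho\|\le Ce .
\end{equation}

\emph{Step 1: $t$ is close to a constant.} By \eqref{eq:decomp}, $\partial_1q_1=\frac t2+\alpha$, $\partial_2q_1=\beta-\frac\rho2$, $\partial_1q_2=\beta+\frac\rho2$, $\partial_2q_2=\frac t2-\alpha$. Equality of the mixed distributional derivatives of $q_2$ and of $q_1$ gives
\[
\partial_1t=\partial_1(2\alpha)+\partial_2(2\beta+\rho),\qquad\partial_2t=\partial_1(2\beta-\rho)-\partial_2(2\alpha).
\]
Testing with $\varphi\in C_c^\infty(\Omega)^2$ we find
\[
\int_\Omega t\operatorname{div}\varphi\,dx=\int_\Omega\big(2\alpha\,\partial_1\varphi_1+(2\beta+\rho)\,\partial_2\varphi_1+(2\beta-\rho)\,\partial_1\varphi_2-2\alpha\,\partial_2\varphi_2\big)\,dx .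
\]
The integrand is $2S:D\varphi+\rho(\partial_2\varphi_1-\partial_1\varphi_2)$, so \eqref{eq:small} yields
\begin{equation}\label{eq:dual}
\Big|\int_\Omega t\operatorname{div}\varphi\,dx\Big|\le2\,\|h(|S|+|\rho|)\|\,\|h^{-1}D\varphi\|\le Ce\,\|h^{-1}D\varphi\| .
\end{equation}
On a given mesh $h$ is bounded above and below, so by density \eqref{eq:dual} holds for all $\varphi\in H^1_0(\Omega)^2$.

Let $\gamma:=\int_\Omega h^2t\,dx\big/\int_\Omega h^2\,dx$ and $g:=h^2(t-\gamma)$. Then $\int_\Omega g\,dx=0$ and $\|h^{-1}g\|=\|h(t-\gamma)\|$. Apply Theorem~\ref{thm:W} with $\eta=w^{-1}$, for which $[\eta]_{A_2}=[w]_{A_2}$ and $\Lambda^{-1}\eta\le h^{-2}\le\Lambda\eta$ in $\Omega$. On the given mesh $\eta$ is bounded above and below in $\Omega$, so the resulting $\varphi$ lies in $H^1_0(\Omega)^2$, and $\|h^{-1}D\varphi\|\le C\|h^{-1}g\|$. Since $\int_\Omega g\,dx=0$, \eqref{eq:dual} gives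
\[
\|h(t-\gamma)\|^2=\int_\Omega(t-\gamma)g\,dx=\int_\Omega tg\,dx=\int_\Omega t\operatorname{div}\varphi\,dx\le Ce\,\|h(t-\gamma)\|,
\]
that is, $\|h(t-\gamma)\|\le Ce$.

\emph{Step 2: the constant is small.} Here the boundary condition enters. Fix a side $\Gamma$ of $\Omega$ and rotate the coordinates, and with them the components of $q$, so that $\Gamma$ is parallel to the first axis; the functions $t$, $\rho$, the number $\gamma$ and the norms $|S|$, $|Dq|$ do not change. Fix $\chi\in C_c^\infty(\mathbb R^2)$, depending only on $\Omega$, such that $\operatorname{supp}\chi\cap\partial\Omega$ lies in the relative interior of $\Gamma$ and $\int_\Gamma\chi\,ds=1$. On $\Gamma$ we have $q_1=0$, and on $\partial\Omega\setminus\Gamma$ the derivatives of $\chi$ vanish. Since $\operatorname{Curl}\chi$ is divergence-free,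
\[
\int_\Omega(\partial_1q_1\,\partial_2\chi-\partial_2q_1\,\partial_1\chi)\,dx=\int_{\partial\Omega}q_1\,(\nu_1\partial_2\chi-\nu_2\partial_1\chi)\,ds=0,
\qquad\int_\Omega\partial_2\chi\,dx=\int_\Gamma\chi\nu_2\,ds=\pm1 .
\]
With $R:=Dq-\frac\gamma2\operatorname{Id}=\frac{t-\gamma}2\operatorname{Id}+\frac\rho2J+S$ this reads
\[
\pm\frac\gamma2=-\int_\Omega(R_{11}\,\partial_2\chi-R_{12}\,\partial_1\chi)\,dx .
\]
By Step 1 and \eqref{eq:small}, $\|hR\|\le Ce$. Hence $|\gamma|\le C\|hR\|\,\|h^{-1}\|\le Ce\,\|h^{-1}\|$. The $A_2$ condition on a ball $B\supset\Omega$, fixed with $\Omega$, gives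
\[
\|h\|^2\,\|h^{-1}\|^2\le\Lambda^2\int_Bw\,dx\int_Bw^{-1}\,dx\le\Lambda^2|B|^2[w]_{A_2},
\]
and therefore $\|h\gamma\|=|\gamma|\,\|h\|\le Ce$.

\emph{Step 3: conclusion.} By \eqref{eq:tsuffices} and \eqref{eq:q},
\[
\|h\Pi_0f\|\le\|h(t-\gamma)\|+\|h\gamma\|+\sqrt2\,\|hD_{\rm NC}(q-p_{\rm RT})\|\le Ce,
\]
and Proposition~\ref{prop:reduction} finishes the proof.
\end{proof}

\begin{proof}[Proof for point-graded meshes]
It suffices to bound $[w]_{A_2}$ for $w:=h_0^2\min_j\max(|x-z_j|,\delta_j)^{2\mu_j}$ uniformly in $h_0,\delta_j>0$, since $\Lambda$ is given by the constants in $\approx$.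

\emph{Powers.} Let $0\le\mu<1$ and $w_\mu(x)=|x|^{2\mu}$. Consider a ball $B$ with center $x_0$ and radius $r$. If $|x_0|\ge2r$, then $\frac12|x_0|\le|x|\le\frac32|x_0|$ on $B$, so $\langle w_\mu\rangle_B\langle w_\mu^{-1}\rangle_B\le3^{2\mu}\le9$. If $|x_0|<2r$, then $B$ is contained in the ball $B'$ of radius $3r$ about the origin, and means of nonnegative functions over $B$ are at most $9$ times those over $B'$. Since the mean of $|x|^s$ over the ball of radius $\varrho$ about $0$ is $\frac2{s+2}\varrho^s$ for $s>-2$, the product is at most $81\cdot\frac1{1+\mu}\cdot\frac1{1-\mu}$. The bound $\mu<1$ is needed for the integrability of $w_\mu^{-1}$. So $[w_\mu]_{A_2}<\infty$, and translations do not change this number.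

\emph{Truncation.} For a constant $\lambda>0$ we have $\langle\max(w,\lambda)\rangle_B\le\langle w\rangle_B+\lambda$ and $\langle\max(w,\lambda)^{-1}\rangle_B\le\min(\langle w^{-1}\rangle_B,\lambda^{-1})$ for every $A_2$ weight $w$. So $[\max(w,\lambda)]_{A_2}\le[w]_{A_2}+1$.

\emph{Minima.} For $A_2$ weights $w_1,w_2$ we have $\langle\min(w_1,w_2)\rangle_B\le\min_i\langle w_i\rangle_B$ and $\langle\min(w_1,w_2)^{-1}\rangle_B\le\langle w_1^{-1}\rangle_B+\langle w_2^{-1}\rangle_B$. So $[\min(w_1,w_2)]_{A_2}\le[w_1]_{A_2}+[w_2]_{A_2}$.

Positive scalar factors do not change $[\cdot]_{A_2}$. Since $\max(|x-z_j|,\delta_j)^{2\mu_j}=\max(|x-z_j|^{2\mu_j},\delta_j^{2\mu_j})$, we obtain $[w]_{A_2}\le\sum_j([w_{\mu_j}]_{A_2}+1)$ for the weight $w$ from the beginning of this proof.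
\end{proof}

\begin{remark}
The meshes of Theorem~\ref{thm:A} do not satisfy the hypothesis of Theorem~\ref{thm:C} uniformly in $m$. By Proposition~\ref{prop:mesh}, $h_{\mathcal T}^2\ge4^{-k-1}A$ on $K_{1/4}$ and $h_{\mathcal T}^2\le H^24^{-k-m}$ on $\Omega\setminus K_{1/2}$. If $\Lambda^{-1}w\le h_{\mathcal T}^2\le\Lambda w$ in $\Omega$ and $B$ is a ball that contains $\Omega$, then
\[
[w]_{A_2}\ge\frac1{\Lambda^2|B|^2}\int_\Omega h_{\mathcal T}^2\,dx\int_\Omega h_{\mathcal T}^{-2}\,dx\ge\frac{A\,|K_{1/4}|\,|\Omega\setminus K_{1/2}|}{4H^2\Lambda^2|B|^2}\,4^m .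
\]
So bounds on $\Lambda$ and $[w]_{A_2}$ exclude a coarse island of fixed size in an arbitrarily finer mesh.
\end{remark}

\begin{thebibliography}{9}

\bibitem{comparison}
\emph{Comparison Results Of Finite Element Methods For The Poisson Model Problem}, \url{https://ins.uni-bonn.de/media/public/publication-media/84570.pdf?pk=1184}.

\bibitem{DRS}
Diening, R\r u\v zi\v cka, Schumacher, \emph{A decomposition technique for John domains}, Ann. Acad. Sci. Fenn. Math. \textbf{35} (2010).

\end{thebibliography}

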